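# Kurepa's order principle and its mirror image in ZF

## 1. The guess that KT1 implies KT2, tested on pairs, finite levels and ordered levels

We work in ZF, that is, without the Axiom of Choice. A set is *countable* if it is finite or countably infinite. In a partially ordered set (poset), a *chain* is a subset that is linearly ordered, and an *antichain* is a subset whose elements are pairwise incomparable. Consider two statements.

**KT1**, written $\mathrm{KT}(a<\aleph_0,c\le\aleph_0)$ (Kurepa's theorem): every poset all of whose antichains are finite and all of whose chains are countable is countable.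

**KT2**, written $\mathrm{KT}(a\le\aleph_0,c<\aleph_0)$: every poset all of whose antichains are countable and all of whose chains are finite is countable.

The question, taken from the paper "On the deductive strength of the Erdős–Dushnik–Miller theorem and two order-theoretic principles", is whether there is a model of ZF in which KT1 holds and KT2 fails. Equivalently: does KT1 imply KT2 in ZF?

The answer one would first guess is that KT1 does imply KT2. With choice, a single argument proves both.

**Fact 1.1 (Dushnik–Miller, ZFC).** Let $\lambda=\mu^+$ with $\mu$ an infinite cardinal, and let $\le$ be a partial order on $\lambda$. If there is no infinite antichain, then there is a chain of size $\lambda$. If there is no infinite chain, then there is an antichain of size $\lambda$.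

*Proof.* For the first claim let $x\mathrel R y$ mean "$x,y$ are incomparable"; for the second let it mean "$x\ne y$ and $x,y$ are comparable". In both cases $R$ is symmetric and irreflexive. For $B\subseteq\lambda$ and $x\in B$ let $B_x=\{y\in B: y\mathrel R x\}$.

Suppose every $B\subseteq\lambda$ of size $\lambda$ had some $x\in B$ with $|B_x|=\lambda$. Then we could choose $B_0=\lambda$, $x_j\in B_j$ with $|(B_j)_{x_j}|=\lambda$, and $B_{j+1}=(B_j)_{x_j}$. All later $x_{j'}$ lie in $(B_j)_{x_j}$, so $\{x_j:j<\omega\}$ is an infinite set of pairwise $R$-related points, which the hypothesis excludes. So there is $B$ of size $\lambda$ with $|B_x|<\lambda$ for all $x\in B$. Since $\lambda$ is regular, for $\xi<\lambda$ the set $\bigcup_{\eta<\xi}(\{x_\eta\}\cup B_{x_\eta})$ has size $<\lambda$, and we can choose recursively $x_\xi\in B$ outside it. The points $x_\xi$, $\xi<\lambda$, are distinct and pairwise not $R$-related. This is a chain of size $\lambda$ in the first case and an antichain of size $\lambda$ in the second. $\square$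

In ZFC an uncountable poset contains a subset of size $\omega_1=\omega^+$, so Fact 1.1 gives KT1 and KT2 at once.

Without choice, how could KT2 fail? The simplest scheme uses pairwise disjoint nonempty countable sets $A_0,A_1,\dots$ and the **level order** on $W=\bigcup_nA_n$: $y<z$ iff $y\in A_m$, $z\in A_l$ with $m<l$. An antichain lies inside one level, so it is countable. A chain has at most one point on each level, so an infinite chain is a choice function for an infinite subfamily of $\langle A_n\rangle$. If no infinite subfamily has a choice function, all chains are finite. And $W$ is then not countable, because an enumeration of $W$ would let us pick the first-listed element of each $A_n$. So KT2 fails. Let us see whether KT1 can survive such an example.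

*Pairs, or finite sets.* If every $A_n$ is finite, the antichains of the level order are finite and its chains, with at most one point per level, are countable. So the very same poset refutes KT1.

*Linearly ordered levels.* Suppose the $A_n$ come with a sequence $\langle\le_n\rangle$ of linear orders. The level order now may have infinite antichains, so KT1 says nothing about it. Reorder $W$: keep $\le_n$ inside $A_n$, and make elements of different levels incomparable. A chain lies in one level and is countable. An antichain has at most one point per level, so an infinite antichain would be a choice function for an infinite subfamily. There is none, so antichains are finite, while $W$ is uncountable. Again KT1 fails.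

So far the guess survives. Here is the general form of these tests.

**Proposition 1.2 (ZF).** (a) KT2 implies that every countable family $(A_n)_{n<\omega}$ of nonempty countable sets has a choice function.

(b) KT1 implies that $(A_n)_{n<\omega}$ has a choice function whenever the $A_n$ are nonempty and countable and there is a sequence $(\le_n)_{n<\omega}$ with each $\le_n$ a partial order on $A_n$ having only finite antichains. In particular this covers finite sets and uniformly linearly ordered countable sets.

*Proof.* **Passing to products.** This step makes choice from infinitely many sets as good as choice from all. Let $B_n=A_0\times\dots\times A_n$. These sets are nonempty, countable and pairwise disjoint (their elements are sequences of different lengths). Suppose $g$ is a choice function for $\{B_n:n\in K\}$ with $K\subseteq\omega$ infinite. For each $m$ let $n$ be the least element of $K$ with $n\ge m$; then $m\mapsto$ (the $m$-th coordinate of $g(n)$) is a choice function for $(A_m)$. So suppose, toward a contradiction, that no infinite subfamily of $(B_n)$ has a choice function.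

**Part (a).** Give $\bigcup_nB_n$ the level order. As above, antichains are countable and chains are finite. By KT2 the union is countable, which gives a choice function for $(B_n)$, a contradiction.

**Part (b), finite sets first.** KT1 gives choice for every countable family $(C_n)$ of nonempty finite sets: in $\bigcup_n\{n\}\times C_n$ with the level order, antichains are finite and chains are countable, so the union is countable and a choice function exists.

**Part (b), the lexicographic order.** Here we carry the orders $\le_n$ over to the products. On $B_n$ put $\vec a<\vec b$ iff $\vec a\ne\vec b$ and $a_i<_ib_i$ at the least $i$ with $a_i\ne b_i$. This is irreflexive. For transitivity let $\vec a<\vec b$ be decided at $i$ and $\vec b<\vec c$ at $j$. With $l=\min(i,j)$, the sequences $\vec a,\vec c$ agree below $l$, and $a_l<_lc_l$: if $i<j$ then $a_i<_ib_i=c_i$, if $i>j$ then $a_j=b_j<_jc_j$, and if $i=j$ then $a_i<_ib_i<_ic_i$.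

Antichains of such a lexicographic product are finite, by induction on the number of factors. Let $Z$ be an antichain. Two different first coordinates of elements of $Z$ must be incomparable in $A_0$, since otherwise the two elements would be comparable. So the first coordinates form an antichain of $(A_0,\le_0)$, and there are finitely many. The elements of $Z$ with a given first coordinate form, after deleting it, an antichain in the product of the remaining factors, which is finite by induction. So $Z$ is finite.

**Part (b), conclusion.** Let $P=\bigcup_nB_n$, ordered lexicographically inside each $B_n$, with elements of different $B_n$ incomparable. Chains lie in a single $B_n$, so they are countable. If $Z$ were an infinite antichain, all $Z\cap B_n$ would be finite, so infinitely many would be nonempty, and choice for countable families of finite sets would give a choice function for infinitely many $B_n$, which we excluded. So all antichains are finite, $P$ is countable by KT1, and $(B_n)$ has a choice function, a contradiction. The two special cases: on a finite set use equality; in a linear order antichains have at most one element. $\square$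

So if a level-order counterexample to KT2 is to live in a model of KT1, its levels must be countable sets $A_n$ that admit no *sequence* of partial orders with only finite antichains. (This concerns only counterexamples of level-order type; we claim nothing about others.) Each single $A_n$ is countable and can be well-ordered, but no uniform way of ordering them may exist. Such a sequence can be arranged, and the guess is wrong.

## 2. Independence of KT1 and KT2 over ZF: the statements

**Theorem 2.1.** Every model $V$ of ZFC has a symmetric extension $N\models\mathrm{ZF}+\mathrm{KT1}+\neg\mathrm{KT2}$.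

As usual, $V$ is countable, or one works with Boolean values. So, relative to $\mathrm{Con}(\mathrm{ZF})$, the model asked for exists: $\mathrm{KT}(a<\aleph_0,c\le\aleph_0)$ does not imply $\mathrm{KT}(a\le\aleph_0,c<\aleph_0)$ in ZF. Two further results come along.

**Theorem 2.2.** For every infinite cardinal $\lambda$ of $V$ there is a symmetric extension $N\models\mathrm{ZF}+\neg\mathrm{KT2}$ in which, for all infinite cardinals $\mu\le\lambda$, every poset with finite antichains and all chains of size $\le\mu$ has size $\le\mu$.

Recall DC (dependent choice): if $R$ is a relation on a nonempty set $S$ and every $x\in S$ has some $y\in S$ with $x\mathrel Ry$, then there is a sequence with $x_j\mathrel Rx_{j+1}$ for all $j<\omega$.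

**Theorem 2.3.** (a) $\mathrm{ZF}\vdash\mathrm{DC}\to\mathrm{KT2}$. (b) There is a model of $\mathrm{ZF}+\mathrm{DC}+\neg\mathrm{KT1}$, hence of $\mathrm{ZF}+\mathrm{DC}+\mathrm{KT2}+\neg\mathrm{KT1}$. Thus KT1 and KT2 are independent of each other over ZF.

Sections 3–9 prove Theorem 2.1, and Section 10 proves the other two.

## 3. Symmetric extensions

Let $\mathbb P\in V$ be a forcing notion, $G$ a $V$-generic filter, and $\mathcal G$ a group acting on $\mathbb P$ by automorphisms. It acts on names by $\pi u=\{(\pi v,\pi p):(v,p)\in u\}$; then $\pi\check x=\check x$ for $x\in V$. The value of a name is $u^G=\{v^G:(v,p)\in u\text{ for some }p\in G\}$. A *normal filter* $\mathcal F$ of subgroups of $\mathcal G$ is a nonempty family of subgroups closed under supergroups, finite intersections, and conjugation by elements of $\mathcal G$. A name $u$ is *symmetric* if $\{\pi:\pi u=u\}\in\mathcal F$, and *hereditarily symmetric* if it is symmetric and all names in its domain are hereditarily symmetric. Let HS be the class of these names. If $u\in\mathrm{HS}$ then $\pi u\in\mathrm{HS}$. The *symmetric extension* is $N=\{u^G:u\in\mathrm{HS}\}$; we have $V\subseteq N\subseteq V[G]$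 and $N\models\mathrm{ZF}$ (Jech, *Set Theory*, Ch. 15; *The Axiom of Choice*, Ch. 5).

Below, $p\Vdash\varphi(\vec u)$ means that $p$ forces $N\models\varphi(\vec u)$, and all names are HS-names unless stated otherwise. We use three standard facts. A statement $\varphi(\vec u^G)$ holds in $N$ iff some $p\in G$ forces it. If $p$ does not force $\varphi$, then some $r\le p$ forces $\neg\varphi$. And for $\pi\in\mathcal G$,
$$p\Vdash\varphi(\vec u)\iff\pi p\Vdash\varphi(\pi\vec u).\tag{1}$$

*Canonical names.* With $\mathbf 1$ the weakest condition, the canonical name of $\{u_j^G:j\in J\}$ is $\{(u_j,\mathbf 1):j\in J\}$. Ordered pairs get names by applying this twice, and the canonical name of a sequence $\langle u_j^G:j\in J\rangle$ (with $J$ and $\langle u_j\rangle$ in $V$) consists of the pairs formed by the name of $(j,u_j^G)$ and $\mathbf 1$. Applying $\pi$ replaces each $u_j$ by $\pi u_j$. So if one $H\in\mathcal F$ fixes every $u_j$, the set and the sequence are in $N$. If $\pi$ only permutes the $u_j$, the name of the *set* is still fixed.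

## 4. A ${<}\kappa$-closed forcing whose levels are shifted by a group

We want countable sets $A_n$ on which a group acts by translations, so that only the translation-invariant structure of the whole sequence is visible in $N$. Which group to use is the heart of the matter, so for the moment let $T\in V$ be any nontrivial countable abelian group, written additively.

Let $V\models\mathrm{ZFC}$ and let $\kappa\ge\omega_2$ be a regular cardinal; for Theorem 2.1 take $\kappa=\omega_2$. Put $A=\omega\times T$, $I=A\times\kappa$, and $I_{<n}=n\times T\times\kappa$. For $a\in A$ the *fiber* of $a$ is $\{a\}\times\kappa$.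

Let $\mathbb P$ be the set of partial functions $p:I\times\kappa\to2$ with $|p|<\kappa$, ordered by reverse inclusion. Let $m(p)=\{i\in I:\exists\alpha\,(i,\alpha)\in\operatorname{dom}p\}$, and for $D\subseteq I$ let $p{\restriction}D=p{\restriction}(D\times\kappa)$. Since $\kappa$ is regular, the union of a decreasing sequence of fewer than $\kappa$ conditions is a condition: $\mathbb P$ is ${<}\kappa$-closed. Hence it adds no new functions from any $\theta<\kappa$ into $V$. So every cardinal $\le\kappa$ of $V$ remains a cardinal in $V[G]$, because a collapse of one would be witnessed by a function with domain some $\theta<\kappa$. Consequently $V$, $N$ and $V[G]$ have the same cardinals $\le\kappa$.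

Let $\mathcal G$ be the group of permutations $\pi$ of $I$ for which there is $\tau_\pi\in T^\omega$ with
$$\pi(n,t,\xi)\in\{(n,t+\tau_\pi(n))\}\times\kappa\quad\text{for all }(n,t,\xi)\in I.$$
So $\pi$ shifts the fibers of level $n$ by $\tau_\pi(n)$ and acts arbitrarily inside fibers. The map $\pi\mapsto\tau_\pi$ is a homomorphism into an abelian group. $\mathcal G$ acts on $\mathbb P$ by $(\pi p)(\pi i,\alpha)=p(i,\alpha)$; thus $m(\pi p)=\pi m(p)$.

For $k<\omega$ and $D\subseteq I_{<k}$ with $|D|<\kappa$ put
$$H_{D,k}=\{\pi\in\mathcal G:\pi{\restriction}D=\mathrm{id},\ \tau_\pi(m)=0\text{ for all }m<k\}.$$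
We have $H_{D\cup D',\max(k,k')}\subseteq H_{D,k}\cap H_{D',k'}$. Also $\pi H_{D,k}\pi^{-1}=H_{\pi D,k}$: conjugation by $\pi$ does not change $\tau$, a conjugate of a permutation fixing $D$ pointwise fixes $\pi D$ pointwise, and $\pi D\subseteq I_{<k}$ because $\pi$ preserves levels. So the subgroups containing some $H_{D,k}$ form a normal filter $\mathcal F$. Let $N$ be the resulting symmetric extension.

**Definition (support).** A name $u$ *has support* $(D,k)$ if $D\subseteq I_{<k}$, $|D|<\kappa$, and $\pi u=u$ for all $\pi\in H_{D,k}$.

Every $u\in\mathrm{HS}$ has a support. Enlarging $D$ and $k$ (keeping $D\subseteq I_{<k}$, $|D|<\kappa$) preserves being a support. If $u$ has support $(D,k)$, then $\pi u$ has support $(\pi D,k)$.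

*Examples.* For $i\in I$ let $x_i=\{(\check\alpha,p):p(i,\alpha)=1\}$, a name of the $i$-th generic subset of $\kappa$. Then $\pi x_i=x_{\pi i}$, so if $i=(n,t,\xi)$, the name $x_i$ has support $(\{i\},n+1)$. For $a\in A$ let $X_a$ be the canonical name of $\{x_{(a,\xi)}^G:\xi<\kappa\}$. For $a=(n,t)$,
$$\pi X_{(n,t)}=X_{(n,t+\tau_\pi(n))},\tag{2}$$
so $X_{(n,t)}$ has support $(\emptyset,n+1)$: the entry $k=n+1$ alone keeps level $n$ from being shifted.

Two tools make the arguments run. The first moves points around inside fibers.

**Extension remark 4.1.** Let $f$ be an injection with $\operatorname{dom}f\subseteq I$, $|\operatorname{dom}f|<\kappa$, mapping each element into its own fiber. Then $f$ extends to some $\pi\in\mathcal G$ with $\tau_\pi=0$.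

*Proof.* In each fiber the complements of the domain and of the range of $f$ both have size $\kappa$, so $f$ extends to a permutation of the fiber. $\square$

**Lemma 4.2 (copying).** Let $E,M\subseteq I$ have size $<\kappa$ and let $1\le\theta<\kappa$. There are $\pi_j\in\mathcal G$ $(j<\theta)$ with $\tau_{\pi_j}=0$ and $\pi_j{\restriction}E=\mathrm{id}$, such that the sets $\pi_j(M\setminus E)$ are pairwise disjoint and disjoint from $M\cup E$.

*Proof.* In each fiber choose $\theta$ pairwise disjoint copies of the part of $M\setminus E$ in that fiber, all outside $M\cup E$. This is possible because the fiber has size $\kappa$ and fewer than $\kappa$ points are involved. The $j$-th copying map together with the identity on $E$ is an injection as in Remark 4.1; extend it. $\square$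

Note that the sequence $\langle\pi_j\rangle$ is chosen in $V$, and that $\pi_j\in H_{E,k}$ whenever $E\subseteq I_{<k}$. The second tool says that only the part of a condition on the support matters.

**Lemma 4.3 (restriction).** If $u_1,\dots,u_l$ have support $(D,k)$ and $p\Vdash\varphi(\vec u)$, then $p{\restriction}D\Vdash\varphi(\vec u)$.

*Proof.* Otherwise some $r\le p{\restriction}D$ forces $\neg\varphi(\vec u)$. Lemma 4.2 with $E=D$, $M=m(p)\cup m(r)$, $\theta=1$ gives $\pi\in H_{D,k}$ with $\pi(M\setminus D)$ disjoint from $M\cup D$. On $D$ we have $\pi r{\restriction}D=r{\restriction}D\supseteq p{\restriction}D$. Off $D$, the set $m(\pi r)\setminus D=\pi(m(r)\setminus D)$ is disjoint from $m(p)$. So $\pi r\cup p$ is a function, hence a condition. By (1), $\pi r$ forces $\neg\varphi(\pi\vec u)$, which is $\neg\varphi(\vec u)$, while $p$ forces $\varphi(\vec u)$. A common extension cannot force both. $\square$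

## 5. KT2 fails in $N$, for every nontrivial $T$

**The sets $A_n$ are in $N$.** The $x_i^G$ are pairwise distinct: given $p$ and $i\ne i'$, since $|p|<\kappa$ some $\alpha$ has $(i,\alpha),(i',\alpha)\notin\operatorname{dom}p$, and we can extend $p$ with different values there. So the sets $X_a^G$ are distinct. Let
$$A_n=\{X_{(n,t)}^G:t\in T\}.$$
By (2) the canonical names of $A_n$ and of $\langle A_n:n<\omega\rangle$ are fixed by all of $\mathcal G$, and the canonical name of the map $t\mapsto X_{(n,t)}^G$ has support $(\emptyset,n+1)$. So in $N$ the $A_n$ are pairwise disjoint countable sets, infinite if $T$ is infinite, and $\langle A_n\rangle\in N$.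

**Shifts.** For finite $s\subseteq\omega$ and $\gamma\in T^s$ define $\hat\gamma\in\mathcal G$ by $\hat\gamma(m,t,\xi)=(m,t+\gamma(m),\xi)$ if $m\in s$, and $\hat\gamma(m,t,\xi)=(m,t,\xi)$ otherwise.

**No infinite subfamily of $\langle A_n\rangle$ has a choice function in $N$.** This is the step that makes chains finite. Let $f\in N$ be such a function, with name $\dot f$ of support $(E,n)$. Choose $m\ge n$ in its domain, and let $f(m)=X_{(m,t)}^G$. Both $\dot f$ and $X_{(m,t)}$ have support $(E,m+1)$. By Lemma 4.3 some $p\in G$ with $m(p)\subseteq E\subseteq I_{<n}$ forces "$\dot f$ is a function and $\dot f(\check m)=X_{(m,t)}$". Let $0\ne r\in T$, and let $\gamma\in T^{\{m\}}$ with $\gamma(m)=r$. Since $m\ge n$, $\hat\gamma$ is the identity on $I_{<n}$ and $\hat\gamma\in H_{E,n}$. So $\hat\gamma\dot f=\dot f$ and $\hat\gamma p=p$. By (1) and (2), $p\Vdash\dot f(\check m)=X_{(m,t+r)}$. As $p\in G$ and $X_{(m,t)}^G\ne X_{(m,t+r)}^G$, this is a contradiction.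

**Conclusion.** By Section 1, $W=\bigcup_nA_n$ with the level order has countable antichains and finite chains, and is not countable. Hence $N\models\neg\mathrm{KT2}$.

## 6. Two groups for which KT1 fails as well, and the remedy

The natural first attempts are $T=\mathbb Z/2$, an elementary abelian group, or an infinite group such as $\mathbb Z$ or $\mathbb Q$. With $T=\mathbb Z/2$ the $A_n$ are pairs, and the level order on $W$ refutes KT1, as in Section 1. For infinite $T$ there are two ways to go wrong.

*The additive group of the rationals, $T=\mathbb Q$.* Order $A_n$ by $X_{(n,t)}^G<_nX_{(n,t')}^G$ iff $t<t'$. This order is invariant under translation, so by (2) the canonical name of $\langle<_n:n<\omega\rangle$ is fixed by all of $\mathcal G$, and $N$ contains a sequence of linear orders of the $A_n$. By Section 5 no infinite subfamily has a choice function. So the reordered $W$ of Section 1 (linear inside levels, incomparable across levels) refutes KT1 in $N$. The trouble is an element of infinite order moving a point *upward* forever.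

*A countably infinite direct sum $T=\bigoplus_{j<\omega}\mathbb Z/2$.* Every element has order at most 2, so nothing moves upward forever. But $H=\{t\in T:t_0=0\}$ has index 2. Let $C_n$ be the pair of sets $\{X_{(n,t)}^G:t\in c\}$, where $c$ runs over the two cosets of $H$. By (2) the canonical name of $\langle C_n\rangle$ is fixed by $\mathcal G$. It has no choice function in $N$: if $\dot f$ with support $(E,n)$ named one, Lemma 4.3 would give $p\in G$ with $m(p)\subseteq E$ deciding that $\dot f(\check n)$ is the element belonging to a coset $c$, and the shift at level $n$ by some $r\notin H$ fixes $p$ and $\dot f$ but sends $c$ to $c+r\ne c$. So the level order on $\bigcup_nC_n$ has antichains of size at most 2 and countable chains, and is uncountable. KT1 fails. The trouble is a proper subgroup of finite index, which produces finite orbits.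

These failures tell us which algebraic properties to ask for.

**Definition.** An abelian group $\Gamma$ is *torsion* if every element has finite order, and *divisible* if $d\Gamma=\Gamma$ for every integer $d\ge1$.

*Example.* $Q=\mathbb Z[1/2]/\mathbb Z$, the fractions with denominator a power of 2, taken modulo 1. It is countably infinite. It is torsion: $2^k\cdot\frac c{2^k}=0$. It is divisible: $\frac c{2^k}=2\cdot\frac c{2^{k+1}}$, and an odd $b$ is invertible modulo $2^k$, so multiplication by $b$ is onto the cyclic subgroup generated by $\frac1{2^k}$. For instance $\frac14=3\cdot\frac34$ in $Q$. Finite powers $Q^s$ are torsion and divisible too. (The infinite power $Q^\omega$ is not torsion, as $(\frac1{2^n})_n$ shows; only finite powers will be used.) The group $\mathbb Q$ is divisible but not torsion; $\bigoplus\mathbb Z/2$ is torsion but not divisible.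

**Lemma 6.1 (ZF).** Let a torsion divisible abelian group $\Gamma$ act by order automorphisms on a poset all of whose antichains are finite. Then every point is fixed by $\Gamma$.

*Proof.* Let $x$ be a point. *Torsion makes the orbit an antichain:* if two points of the orbit were comparable, say $\gamma x<\delta x$, put $\varepsilon=\delta-\gamma$, of order $d\ge1$. Applying $\varepsilon,2\varepsilon,\dots$ to the inequality gives
$$\gamma x<(\gamma+\varepsilon)x<(\gamma+2\varepsilon)x<\dots<(\gamma+d\varepsilon)x=\gamma x,$$
which is impossible. So the orbit is an antichain, hence finite. *Divisibility makes a finite orbit trivial:* let $S$ be the stabilizer of $x$. Then $d=[\Gamma:S]$ is the size of the orbit, so it is finite. The group $\Gamma/S$ has $d$ elements, so $d\Gamma\subseteq S$; and $d\Gamma=\Gamma$. So $S=\Gamma$. $\square$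

**From now on $T=Q=\mathbb Z[1/2]/\mathbb Z$.** To prove KT1 in $N$ we take a poset $P$ whose name has support $(E,n)$ and try to show that *every* element has a name with this same support $(E,n)$; then $P$ will be well-orderable. An element starts with some larger support $(F,k)$. Two reductions are needed: from $(F,k)$ to $(E,k)$, by making many copies of the points of $F\setminus E$; and from $(E,k)$ to $(E,n)$, by Lemma 6.1 for the group $Q^{[n,k)}$ of shifts of the levels $n,\dots,k-1$.

## 7. Shrinking the set part of a support

For the first reduction we must know that if one set has two names with supports $(D_1,k)$ and $(D_2,k)$, then it has a name with support $(D_1\cap D_2,k)$. One would like to take $u_1$ and form the union of all its translates under $H_{E,k}$, $E=D_1\cap D_2$. That union is invariant, but the translates may have other values. The cure is to use only translates $\pi u_1$ with $\pi q\in G$, where $q$ forces $u_1=u_2$.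

**Lemma 7.1 (intersection of supports).** Let $u_i$ have support $(D_i,k)$ $(i=1,2)$, let $E=D_1\cap D_2$ and $u_1^G=u_2^G=x$. Then $x=u^G$ for some $u$ with support $(E,k)$.

*Proof.* Both names have support $(D_1\cup D_2,k)$, so by Lemma 4.3 there is $q\in G$ with $m(q)\subseteq D_1\cup D_2$ and $q\Vdash u_1=u_2$.

**Step 1: combining two permutations.** We show: *if $g,h\in H_{E,k}$, $gq,hq\in G$ and $gD_1\cap hD_2=E$, then $(gu_1)^G=(hu_2)^G$.* The purpose is to replace $g$ and $h$ by one permutation $f$.

The map $g{\restriction}D_1\cup h{\restriction}D_2$ is well defined, because both maps are the identity on $E=D_1\cap D_2$. It is injective: if $gd_1=hd_2$ with $d_i\in D_i$, this point $e$ lies in $gD_1\cap hD_2=E$, and since $ge=e=gd_1$ and $he=e=hd_2$, we get $d_1=e=d_2$. It maps each point into its own fiber, because $D_i\subseteq I_{<k}$ and $\tau_g,\tau_h$ vanish below $k$. (This is why supports require $D\subseteq I_{<k}$.) By Remark 4.1 it extends to some $f\in\mathcal G$ with $\tau_f=0$, and $f\in H_{E,k}$.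

Since $m(q)\subseteq D_1\cup D_2$ and $f$ agrees with $g$ on $D_1$ and with $h$ on $D_2$, we have $fq\subseteq gq\cup hq$. A common extension of $gq$ and $hq$ in $G$ therefore extends $fq$, so $fq\in G$. By (1), $fq\Vdash fu_1=fu_2$. Finally $f^{-1}g$ fixes $D_1$ pointwise and its $\tau$ vanishes below $k$, so $f^{-1}g\in H_{D_1,k}$ and $fu_1=gu_1$. Likewise $f^{-1}h\in H_{D_2,k}$ and $fu_2=hu_2$. Hence $(gu_1)^G=(fu_1)^G=(fu_2)^G=(hu_2)^G$.

**Step 2: all relevant translates have value $x$.** We show: *if $g\in H_{E,k}$ and $gq\in G$, then $(gu_1)^G=x$.* We compare $u_1$ and $gu_1$ through a third name $hu_2$, with $h$ moving $D_2\setminus E$ far away.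

Given $r\le q$, Lemma 4.2 with $M=D_1\cup D_2\cup gD_1\cup m(r)$ gives $h\in H_{E,k}$ with $h(M\setminus E)\cap(M\cup E)=\emptyset$. Since $hD_2=E\cup h(D_2\setminus E)$, and $E\subseteq D_1$, we get $hD_2\cap(D_1\cup gD_1)=E$. Also $hq$ is compatible with $r$: $hq{\restriction}E=q{\restriction}E\subseteq r$, and $m(hq)\setminus E=h(m(q)\setminus E)$ is disjoint from $m(r)$. So the conditions extending $hq$ for some $h\in H_{E,k}$ with $hD_2\cap(D_1\cup gD_1)=E$ are dense below $q\in G$, and there is such an $h$ with $hq\in G$. As $E=gE\subseteq gD_1$ and $E=hE\subseteq hD_2$, both $D_1\cap hD_2=E$ and $gD_1\cap hD_2=E$. Step 1 applied to $(\mathrm{id},h)$ and to $(g,h)$ gives $x=u_1^G=(hu_2)^G=(gu_1)^G$.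

**Step 3: the invariant name.** Put
$$u=\{(\pi v,r):\pi\in H_{E,k},\ (v,s)\in u_1,\ r\in\mathbb P,\ r\le\pi s,\ r\le\pi q\}.$$
The first coordinates are in HS. For $\sigma\in H_{E,k}$, $\sigma$ sends $(\pi v,r)$ to $((\sigma\pi)v,\sigma r)$ with $\sigma r\le(\sigma\pi)s$ and $\sigma r\le(\sigma\pi)q$, so $\sigma u=u$. Thus $u\in\mathrm{HS}$ has support $(E,k)$. There is $r\in G$ below both $\pi s$ and $\pi q$ iff $\pi s,\pi q\in G$. Hence
$$u^G=\bigcup\{(\pi u_1)^G:\pi\in H_{E,k},\ \pi q\in G\},$$
and by Step 2 every set in this union is $x$; the union is not empty since $\pi=\mathrm{id}$ occurs. So $u^G=x$. $\square$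

Now we can show that an element that really needs points outside $E$ has many copies in $P$.

**Lemma 7.2.** Let $P\in N$ have a name $\dot P$ with support $(E,n)$. Let $x\in P$, $x=\dot x^G$, where $\dot x$ has support $(F,k)$, $F\supseteq E$, $k\ge n$. If no name with support $(E,k)$ has value $x$, then for every infinite cardinal $\theta<\kappa$ there is in $N$ an injection of $\theta$ into $P$.

*Proof.* **Step 1: a condition that records the hypothesis.** The set of $r$ such that either $r\Vdash\dot x=u$ for some $u$ with support $(E,k)$, or no extension of $r$ does this, is dense. For $r\in G$ in this set the first alternative fails by assumption. Extending within $G$, we get $p\in G$ with $p\Vdash\dot x\in\dot P$ such that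
$$\text{no }r\le p\text{ forces }\dot x=u\text{ for any }u\text{ with support }(E,k).\tag{3}$$

**Step 2: $\theta$ copies of $p$ in the generic filter.** Given $r\le p$, Lemma 4.2 with $M=F\cup m(r)$ gives $\langle\rho_j:j<\theta\rangle\in V$ in $H_{E,k}$ with the sets $\rho_j(M\setminus E)$ pairwise disjoint and disjoint from $M\cup E$. Now $\rho_jp{\restriction}E=p{\restriction}E\subseteq r$, and, as $m(p)\subseteq M$, the sets $m(\rho_jp)\setminus E$ are pairwise disjoint and disjoint from $m(r)$. So $r\cup\bigcup_{j<\theta}\rho_jp$ is a function. It has size $<\kappa$ by regularity of $\kappa$, so it is a condition. Moreover $\rho_jF=E\cup\rho_j(F\setminus E)$, so $\rho_iF\cap\rho_jF=E$ for $i\ne j$. By density below $p\in G$ there is $\langle\rho_j:j<\theta\rangle\in V$ in $H_{E,k}$ with $\rho_jp\in G$ for all $j$ and $\rho_iF\cap\rho_jF=E$ for $i\ne j$.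

**Step 3: the copies of $x$ form a sequence in $N$.** Let $x_j=(\rho_j\dot x)^G$. As $\rho_j\in H_{E,k}\subseteq H_{E,n}$, it fixes $\dot P$, so $\rho_jp\Vdash\rho_j\dot x\in\dot P$ and $x_j\in P$. The name $\rho_j\dot x$ has support $(\rho_jF,k)$, so the canonical name of $\langle x_j:j<\theta\rangle$ has support $(\bigcup_j\rho_jF,k)$; the union has size $<\kappa$ by regularity. Thus the sequence is in $N$.

**Step 4: the copies are distinct.** Suppose $x_i=x_j$ with $i\ne j$. By Lemma 7.1 there is $u$ with support $(E,k)$ and $(\rho_i\dot x)^G=u^G$. So some $r\in G$, $r\le\rho_ip$, forces $\rho_i\dot x=u$. Then $\rho_i^{-1}r\le p$ forces $\dot x=\rho_i^{-1}u=u$, contradicting (3). $\square$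

## 8. Posets with finite antichains that are not too large are well-orderable in $N$

**Proposition 8.1.** Let $(P,\le)\in N$ be a poset all of whose antichains in $N$ are finite. Suppose that for some infinite cardinal $\theta<\kappa$ there is in $N$ no injection of $\theta$ into $P$. Then $P$ is well-orderable in $N$.

*Proof.* Fix names $\dot P,\dot\le$ with common support $(E,n)$, and let $x\in P$.

**Step 1: from $(F,k)$ to $(E,k)$.** Take a name of $x$ and enlarge its support to some $(F,k)$ with $F\supseteq E$, $k\ge n$. Since $\theta$ does not inject into $P$ in $N$, Lemma 7.2 gives a name $\dot x$ of $x$ with support $(E,k)$.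

**Step 2: the orbit under shifts of levels $n,\dots,k-1$.** This step sets up an action to which Lemma 6.1 applies. Let $\Gamma=Q^{[n,k)}$, a countable torsion divisible abelian group. For $\gamma\in\Gamma$, $\hat\gamma$ is the identity on $I_{<n}\supseteq E$. So $\hat\gamma\in H_{E,n}$; it fixes $\dot P$ and $\dot\le$; the name $\hat\gamma\dot x$ has support $(\hat\gamma E,k)=(E,k)$; and $\hat\gamma p=p$ whenever $m(p)\subseteq E$. Also $\hat\varepsilon\hat\gamma=\widehat{(\varepsilon+\gamma)}$. Put $x_\gamma=(\hat\gamma\dot x)^G$, so $x_0=x$.

By Lemma 4.3 some $p\in G$ with $m(p)\subseteq E$ forces $\dot x\in\dot P$. Applying $\hat\gamma$, the same $p$ forces $\hat\gamma\dot x\in\dot P$. So $x_\gamma\in P$ for all $\gamma\in\Gamma$. The canonical name of $\langle x_\gamma:\gamma\in\Gamma\rangle$ has support $(E,k)$, so this sequence and $O=\{x_\gamma:\gamma\in\Gamma\}$ are in $N$. Moreover, for $\gamma,\delta,\varepsilon\in\Gamma$,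
$$x_\gamma=x_\delta\implies x_{\gamma+\varepsilon}=x_{\delta+\varepsilon},\qquad x_\gamma<x_\delta\implies x_{\gamma+\varepsilon}<x_{\delta+\varepsilon}.\tag{4}$$
Indeed, the left side is a statement about names with support $(E,k)$, so by Lemma 4.3 it is forced by some $p\in G$ with $m(p)\subseteq E$; apply $\hat\varepsilon$, which fixes $p$, $\dot P$ and $\dot\le$.

**Step 3: the orbit is $\{x\}$.** By (4), $\varepsilon\cdot x_\gamma=x_{\gamma+\varepsilon}$ is a well-defined action of $\Gamma$ on $O$, in $N$, and each $\varepsilon$ preserves $<$; so does its inverse $-\varepsilon$. Thus $\Gamma$ acts by automorphisms on the poset $O\subseteq P$, whose antichains in $N$ are finite. By Lemma 6.1, applied in $N$, every point of $O$ is fixed, so $x_\gamma=\gamma\cdot x_0=x_0=x$ for all $\gamma\in\Gamma$.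

**Step 4: from $(E,k)$ to $(E,n)$.** Now averaging over $\Gamma$ is harmless. Let $\dot x'=\bigcup_{\gamma\in\Gamma}\hat\gamma\dot x$ (a union of sets of pairs). Its value is $\bigcup_\gamma x_\gamma=x$. Let $\pi\in H_{E,n}$, $\delta=\tau_\pi{\restriction}[n,k)$ and $\gamma\in\Gamma$. The permutation $\widehat{(\delta+\gamma)}^{-1}\pi\hat\gamma$ fixes $E$ pointwise, since all three factors do. Its $\tau$ vanishes below $n$, because $\tau_\pi$ does, and on $[n,k)$ it is $-(\delta+\gamma)+\delta+\gamma=0$. So it lies in $H_{E,k}$ and fixes $\dot x$, that is, $\pi\hat\gamma\dot x=\widehat{(\delta+\gamma)}\dot x$. Hence $\pi$ permutes the names $\hat\gamma\dot x$ and $\pi\dot x'=\dot x'$. So $\dot x'\in\mathrm{HS}$ has support $(E,n)$.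

We have shown that every $x\in P$ has a name with support $(E,n)$, and $(E,n)$ does not depend on $x$.

**Step 5: a set of names suffices.** Work in $V$. For each pair $(v,r)$ with $v\in\operatorname{dom}\dot P$, $r\in\mathbb P$, such that $r\Vdash v=u$ for some $u\in\mathrm{HS}$ with support $(E,n)$, let $\beta(v,r)$ be the least rank of such a $u$. Let $\beta$ be the supremum of these ordinals, and let $U$ be the set of all HS-names of rank $\le\beta$ with support $(E,n)$. Then $P\subseteq\{u^G:u\in U\}$: let $x\in P$. Then $x=v^G$ for some $v\in\operatorname{dom}\dot P$, and $x=u^G$ for some $u$ with support $(E,n)$. So some $r\in G$ forces $v=u$; hence $r\Vdash v=u'$ for some $u'\in U$, and $x=u'^G$.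

**Step 6: well-ordering $P$.** The canonical name of the map $e:U\to N$, $e(u)=u^G$, is built from the names $\check u$ and $u$ for $u\in U$, all fixed by $H_{E,n}$. So $e\in N$. The set $U$ is well-orderable in $V\subseteq N$, and $P\subseteq\operatorname{ran}e$. Ordering elements of $P$ by their least preimages well-orders $P$ in $N$. $\square$

## 9. KT1 holds in $N$

What is left is to exclude large well-ordered subsets of $P$. Here the closure of $\mathbb P$ lets us apply Fact 1.1 in $V$.

**Proposition 9.1.** Let $\mu$ be an infinite cardinal of $V$ with $\mu^+<\kappa$. In $N$, every poset $P$ with all antichains finite and all chains of size $\le\mu$ has size $\le\mu$.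

*Proof.* $V$, $N$, $V[G]$ have the same $\mu^+$.

**Step 1: $\mu^+$ does not inject into $P$ in $N$.** Suppose $j:\mu^+\to P$ is an injection in $N$. The order on $\mu^+$ pulled back along $j$ is a subset of $\mu^+\times\mu^+$ in $V[G]$. Since $\mu^+<\kappa$, no new such subsets are added, so it is in $V$. Any antichain of it in $V$ is mapped by $j$ to an antichain of $P$ in $N$, hence is finite. By Fact 1.1 in $V$ there is in $V$ a chain of size $\mu^+$. Its $j$-image is a chain of $P$ in $N$ of size $\mu^+$, which is not $\le\mu$ in $N$. This is a contradiction.

**Step 2: conclusion.** By Proposition 8.1 with $\theta=\mu^+$, $P$ is well-orderable in $N$. As $\mu^+$ does not inject into it, $|P|\le\mu$. $\square$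

*Proof of Theorem 2.1.* Take $\kappa=\omega_2$ and $T=Q$. With $\mu=\omega$ we have $\mu^+=\omega_1<\kappa$, and Proposition 9.1 is exactly $N\models\mathrm{KT1}$. By Section 5, $N\models\neg\mathrm{KT2}$. $\square$

In this model the family $\langle A_n\rangle$ of Section 5 shows that KT1 does not yield the conclusion of Proposition 1.2(a). By Proposition 1.2(b), this family admits in $N$ no sequence of partial orders on the sets $A_n$ with only finite antichains, just as the tests of Section 1 required.

## 10. Larger cardinals, and a model of DC in which KT1 fails

*Proof of Theorem 2.2.* Take $\kappa=\lambda^{++}$ (a regular cardinal $\ge\omega_2$) and $T=Q$ in the construction. Section 5 applies for every $\kappa$. If $\mu\le\lambda$ is an infinite cardinal, then $\mu^+\le\lambda^+<\kappa$, so Proposition 9.1 applies; the cardinals $\le\kappa$ are the same in $V$, $N$, $V[G]$. $\square$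

*Proof of Theorem 2.3(a).* Assume DC, and let $P$ be uncountable with countable antichains and finite chains.

**Step 1: above some point there is still an uncountable part.** We show that any uncountable $B\subseteq P$ has some $m\in B$ with $B_{>m}=\{y\in B:y>m\}$ uncountable. By DC, every nonempty subset of $B$ has a minimal element, since otherwise there would be an infinite descending chain. Hence every $b\in B$ is above or equal to a minimal element of $B$: take a minimal element of $\{y\in B:y\le b\}$. So $B=M\cup\bigcup_{m\in M}B_{>m}$, where $M$ is the set of minimal elements of $B$. $M$ is an antichain, so it is countable. If all $B_{>m}$ were countable, $B$ would be a countable union of countable sets, hence countable under DC, a contradiction.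

**Step 2: an infinite chain.** Apply DC to the pairs $(B,m)$ with $B\subseteq P$ uncountable, $m\in B$ and $B_{>m}$ uncountable, where $(B,m)$ may be followed by $(B',m')$ if $B'=B_{>m}$. By Step 1 there are such pairs and each has a successor. This gives $B_{j+1}=(B_j)_{>m_j}$ and $m_0<m_1<\cdots$, an infinite chain, a contradiction. $\square$

*Proof of Theorem 2.3(b).* **The model.** We use uncountably many pairs and countable supports. Let $V\models\mathrm{ZFC}$ and $J=\omega_1\times2\times\omega_1$. Let $\mathbb P'$ be the set of countable partial functions $J\times\omega_1\to2$ ordered by reverse inclusion; it is $\sigma$-closed. Let $\mathcal G'$ be the group of permutations $\pi$ of $J$ for which there is $\tau\in2^{\omega_1}$ with $\pi(\alpha,\varepsilon,\xi)\in\{(\alpha,\varepsilon+\tau(\alpha))\}\times\omega_1$ (addition mod 2), acting on $\mathbb P'$ as before. Let the filter be generated by the groups $\mathrm{fix}(D)=\{\pi\in\mathcal G':\pi{\restriction}D=\mathrm{id}\}$, $D\subseteq J$ countable. It is normal, as $\pi\,\mathrm{fix}(D)\,\pi^{-1}=\mathrm{fix}(\pi D)$, and countably complete, as $\bigcap_j\mathrm{fix}(D_j)=\mathrm{fix}(\bigcup_jD_j)$. Let $N'$ be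 the symmetric model.

**DC holds in $N'$.** It suffices that $N'$ contains every $\omega$-sequence of its elements lying in $V[G]$, since then DC in $V[G]$ gives DC in $N'$. Let $\dot s$ be any $\mathbb P'$-name and let $p$ force $\dot s:\omega\to N'$. Below any extension of $p$, decide names for $\dot s(0),\dot s(1),\dots$ one after another; by $\sigma$-closure there are $q$ and $\langle\dot y_j\rangle_{j<\omega}\in V$ with $\dot y_j\in\mathrm{HS}$ such that $q$ forces $\dot s(j)=\dot y_j$ for all $j$. So such a $q$ is in $G$ if $p$ is. The canonical name of $\langle\dot y_j^G\rangle_j$ is in HS by countable completeness.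

**The poset.** Let $x_i$ $(i\in J)$ be the canonical names of the generic subsets of $\omega_1$, let $X_{\alpha,\varepsilon}$ be the canonical name of $\{x_{(\alpha,\varepsilon,\xi)}^G:\xi<\omega_1\}$, and let $B_\alpha=\{X_{\alpha,0}^G,X_{\alpha,1}^G\}$. As in Section 5 these sets are distinct. A $\pi$ fixing $(\alpha,0,0)$ has $\tau(\alpha)=0$, so $X_{\alpha,\varepsilon}$ is fixed by $\mathrm{fix}(\{(\alpha,0,0)\})$; the canonical name of $\langle B_\alpha:\alpha<\omega_1\rangle$ is fixed by $\mathcal G'$. So in $N'$ this is a sequence of pairwise disjoint pairs. Order $P=\bigcup_\alpha B_\alpha$ by level: $y<z$ iff $y\in B_\alpha$, $z\in B_\beta$, $\alpha<\beta$. Antichains have at most 2 elements. $P$ is uncountable since it maps onto $\omega_1$, which is preserved by $\sigma$-closure.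

**All chains are countable.** Let $C\in N'$ be a chain, with name $\dot C$ fixed by $\mathrm{fix}(D)$, $D$ countable. Suppose $C$ meets some $B_\alpha$ with $\alpha$ not occurring as a first coordinate in $D$. Then for some $\varepsilon$ some $p\in G$ forces "$X_{\alpha,\varepsilon}\in\dot C$ and $\dot C$ is a chain". Let $\sigma$ be a permutation of $\omega_1$ mapping the countable set $\{\xi:p\text{ mentions some }(\alpha,\cdot,\xi)\}$ off itself. Let $\pi(\alpha,\varepsilon',\xi)=(\alpha,1-\varepsilon',\sigma\xi)$ for $\varepsilon'<2$, $\xi<\omega_1$, with $\pi$ the identity elsewhere. Then $\pi\in\mathrm{fix}(D)$, so $\pi\dot C=\dot C$. Off level $\alpha$ the conditions $p$ and $\pi p$ agree, and on level $\alpha$ they mention disjoint sets of points; so they are compatible. By (1), $\pi p\Vdash X_{\alpha,1-\varepsilon}\in\dot C$. So $p\cup\pi p$ forces a chain to contain both elements of $B_\alpha$, which are incomparable, a contradiction. Hence $C$ meets only levels occurring in $D$, which are countably many, each in at most one point. So $C$ is in bijection with a countable subset of $\omega_1$ and is countable.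

Thus $N'\models\mathrm{ZF}+\mathrm{DC}+\neg\mathrm{KT1}$. By (a), $N'\models\mathrm{KT2}$. With Theorem 2.1 this gives that neither of KT1, KT2 implies the other over ZF. $\square$
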